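# Higher cohomology on Lusztig's quiver flag varieties: the Orr–Shimozono conjecture and the Tits form

Everything is over $\mathbb C$, quivers are finite, and $\mathbb N=\mathbb Z_{\ge0}$.

## 1. Quivers, flags and the variety $Z_{\mathbf i,\mathbf a}$

**Definition (representation space).** A quiver $Q=(I,\Omega)$ is a finite set $I$ of vertices and a finite set $\Omega$ of arrows. Several arrows between the same two vertices are allowed. For $d\in\mathbb N^I$ put
$$\mathrm{Rep}^d(Q)=\bigoplus_{(i\to h)\in\Omega}\mathrm{Hom}(\mathbb C^{d_i},\mathbb C^{d_h}),\qquad G=\prod_{i\in I}GL_{d_i},$$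
with $G$ acting by change of basis.

*Example.* The Jordan quiver has one vertex and one loop, and $\mathrm{Rep}^d$ is the space of $d\times d$ matrices under conjugation. For two vertices and $m$ arrows $1\to2$, a point of $\mathrm{Rep}^{(d_1,d_2)}$ is an $m$-tuple of $d_2\times d_1$ matrices.

**Definition (Lusztig).** Fix a word $\mathbf i=(i_1,\dots,i_\ell)\in I^\ell$ and $\mathbf a=(a_1,\dots,a_\ell)\in\mathbb N^\ell$. Let $d_i=\sum_{k:\,i_k=i}a_k$. The variety $X=X_{\mathbf i,\mathbf a}$ consists of the flags of $I$-graded subspaces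
$$\bigoplus_{i\in I}\mathbb C^{d_i}=F_1\supset F_2\supset\dots\supset F_\ell\supset F_{\ell+1}=0$$
such that $F_k/F_{k+1}$ has dimension $a_k$ at vertex $i_k$ and $0$ at all other vertices. The variety $Z=Z_{\mathbf i,\mathbf a}$ consists of the pairs $(F_\bullet,x)$ with $F_\bullet\in X$, $x\in \mathrm{Rep}^d(Q)$ and
$$x(F_k)\subset F_{k+1}\quad\text{for every }k.$$

The variety $X$ is a product over $i\in I$ of partial flag varieties of $\mathbb C^{d_i}$, so it is projective and homogeneous under $G$. For fixed $F_\bullet$ the conditions on $x$ are linear. By homogeneity their solution spaces have constant dimension and form a subbundle $E\subset \mathrm{Rep}^d(Q)\otimes\mathcal O_X$. The projection $\pi:Z\to X$ is the total space of $E$.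

*Example.* Take the Jordan quiver with $\mathbf a=(1,1)$. A flag is a line $L\subset\mathbb C^2$, and the conditions are $x(\mathbb C^2)\subset L$ and $x(L)=0$. So $E=\mathrm{Hom}(\mathbb C^2/L,L)$. On $\mathbb P^1$ we have $L=\mathcal O(-1)$ and $\mathbb C^2/L\cong\mathcal O(1)$, hence $E\cong\mathcal O(-2)$ and $Z=T^*\mathbb P^1$.

**Definition (the bundles $W_\mu$).** Let $\mu=(\mu_1,\dots,\mu_\ell)$ with $\mu_k\in\mathbb Z^{a_k}$ weakly decreasing. Then $W_\mu$ is the $G$-equivariant bundle on $X$ with fiber $\bigotimes_{k}V_{\mu_k}(F_k/F_{k+1})$, where $V_{\mu_k}$ denotes the irreducible $GL_{a_k}$-representation of highest weight $\mu_k$. We say that $\mu$ *concatenates to a dominant $G$-weight* if, for each $i$, writing the sequences $\mu_k$ with $i_k=i$ one after the other in increasing order of $k$ gives a weakly decreasing sequence in $\mathbb Z^{d_i}$.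

*Example.* On $T^*\mathbb P^1$ as above, $\mu=(\mu_1,\mu_2)$ is a pair of integers and $W_\mu=(\mathbb C^2/L)^{\mu_1}\otimes L^{\mu_2}\cong\mathcal O(\mu_1-\mu_2)$. The condition is $\mu_1\ge\mu_2$. Since $\pi$ is affine with $\pi_*\mathcal O_Z=\bigoplus_tS^tE^*=\bigoplus_t\mathcal O(2t)$,
$$H^p(Z,\pi^*W_\mu)=\bigoplus_{t\ge0}H^p(\mathbb P^1,\mathcal O(\mu_1-\mu_2+2t)).$$
For $\mu_1\ge\mu_2$ this vanishes for $p>0$. For $\mu=(0,2)$, which is not dominant, the term $t=0$ is $H^1(\mathbb P^1,\mathcal O(-2))=\mathbb C\ne0$. So some hypothesis on $\mu$ is needed.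

## 2. Two-step words and the Tits form

Let $Q$ be acyclic (no oriented cycles), with vertices labelled $1,\dots,N$ so that every arrow $i\to h$ has $i<h$.

**Definition (two-step words).** For $e,f\in\mathbb N^N$ put $\mathbf i=(1,\dots,N,1,\dots,N)$ and $\mathbf a=(f_1,\dots,f_N,e_1,\dots,e_N)$, and write $Z_{e,f}=Z_{\mathbf i,\mathbf a}$. Here $d=e+f$; write $V_i=\mathbb C^{e_i+f_i}$.

Let us unwind this. A flag of this type amounts to subspaces $S_i\subset V_i$ with $\dim S_i=e_i$, via
$$F_k=\bigoplus_{i<k}S_i\oplus\bigoplus_{i\ge k}V_i\quad(1\le k\le N),\qquad F_{N+t}=\bigoplus_{i\ge t}S_i\quad(1\le t\le N).$$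
Indeed $F_k/F_{k+1}=V_k/S_k$ has dimension $f_k$, and $F_{N+t}/F_{N+t+1}=S_t$ has dimension $e_t$. Now fix an arrow $\gamma:i\to h$, so $i<h$, and read off what $x(F_k)\subset F_{k+1}$ says about $x_\gamma$.

* If $k\le N$ and $i\ge k$, then $h\ge k+1$, so $F_{k+1}$ is all of $V_h$ at $h$, and the condition is automatic.
* If $i<k\le N$, then $F_k$ is $S_i$ at $i$. The condition is $x_\gamma(S_i)\subset S_h$ when $h\le k$, and empty when $h>k$. The value $k=h$ does occur.
* For $F_{N+t}$ only $i\ge t$ matters. Then $h\ge t+1$, and the condition is again $x_\gamma(S_i)\subset S_h$.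

Hence
$$Z_{e,f}=\{((S_i),x): x_\gamma(S_i)\subset S_h\text{ for all arrows }\gamma:i\to h\},\qquad X=\prod_i\mathrm{Gr}(e_i,V_i).\tag{1}$$
This is the universal quiver Grassmannian of $e$-dimensional subrepresentations of $(e+f)$-dimensional representations.

*Example.* Take $m$ arrows $1\to2$, $e=(1,n-1)$ and $f=(n-1,1)$, so $\mathbf i=(1,2,1,2)$ and $\mathbf a=(n-1,1,1,n-1)$. Then
$$Z_{e,f}=\{(L,H,x):L\subset\mathbb C^n\text{ a line},\ H\subset\mathbb C^n\text{ a hyperplane},\ x_s(L)\subset H\text{ for }s=1,\dots,m\}.\tag{2}$$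

**Definition (Tits form).** Put
$$q_Q(x)=\sum_ix_i^2-\sum_{\gamma:i\to h}x_ix_h,\qquad M=(\delta_{ih}-\#\{i\to h\})_{i,h},\qquad C=M+M^T.$$
Then $q_Q(x)=x^TMx=\tfrac12x^TCx$.

*Example.* For $m$ arrows $1\to2$, $q_Q(x)=x_1^2-mx_1x_2+x_2^2$, which is positive semidefinite exactly when $m\le2$.

## 3. The conjectured vanishing, and what is true

In the $T^*\mathbb P^1$ example, dominance of $\mu$ killed all higher cohomology. Does it do so for every quiver?

**Conjecture (Orr–Shimozono).** If $\mu$ concatenates to a dominant $G$-weight, then $H^p(Z_{\mathbf i,\mathbf a},\pi^*W_\mu)=0$ for all $p>0$.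

The problem is taken from the slides "On Cyclic Quiver Parabolic Kostka-Shoji Polynomials" (http://math.okstate.edu/people/erichmond/AMS-Gainesville-slides/15-Orr-Fall2019-AMS.pdf). The cases listed as known are: the Jordan quiver with all $a_k=1$ (Broer); the cyclic quiver with all $a_k=1$ (Panyushev; Finkelberg–Ionov); any quiver, provided $\mu$ is sufficiently dominant (Panyushev). The task is to prove or disprove the conjecture. It is false, already for $\mu=0$, and for two-step words one can say exactly which acyclic quivers are to blame.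

**Theorem 1.** Let $Q$ have vertices $1,2$ and three arrows $1\to2$. Take $\mathbf i=(1,2,1,2)$, $\mathbf a=(2,1,1,2)$, $\mu=0$ (so $d=(3,3)$, and $\mu$ concatenates to the dominant weight $0$). Then $H^1(Z_{\mathbf i,\mathbf a},\mathcal O)$ is a free module of rank one over $A=\mathbb C[\mathrm{Rep}^d(Q)]$. In particular it is nonzero.

**Theorem 2.** Let $Q$ be acyclic and let $\mu$ concatenate to a dominant weight. Then $H^p(Z_{e,f},\pi^*W_\mu)=0$ for all
$$p>\max\{-q_Q(\rho):\rho\in\mathbb N^N,\ \rho_i\le\min(e_i,f_i)\}.$$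

**Theorem 3.** Let $Q$ be acyclic.
(a) If $e,f\in\mathbb N^N$ satisfy $Mf+M^Te=0$ and $q_Q(e)<0$, then $H^p(Z_{e,f},\mathcal O)\ne0$ for some $p\ge-q_Q(e)>0$.
(b) If $e\in\mathbb N^N$ satisfies $Ce\le0$ entrywise, then $f:=-M^{-1}M^Te$ lies in $\mathbb N^N$ and $f\ge e$. The largest $p$ with $H^p(Z_{e,f},\mathcal O)\ne0$ is exactly $-q_Q(e)$, which equals the bound of Theorem 2. So that bound is sharp.

**Theorem 4.** For acyclic $Q$ the following are equivalent:
(i) $q_Q$ is positive semidefinite, i.e. every component is a Dynkin or extended Dynkin quiver of type ADE;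
(ii) $H^p(Z_{e,f},\pi^*W_\mu)=0$ for all $p>0$, all $e,f$ and all $\mu$ concatenating to a dominant weight;
(iii) $H^p(Z_{e,f},\mathcal O)=0$ for all $p>0$ and all $e,f$.

Consequently the conjecture fails for every quiver having an acyclic full subquiver whose Tits form is not positive semidefinite: take $d=0$ at the other vertices, so that only arrows of the full subquiver matter. Nothing is claimed about words other than $(1,\dots,N,1,\dots,N)$ over Dynkin or extended Dynkin quivers.

## 4. The Koszul resolution of $\pi_*\mathcal O_Z$ and dimension shifting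

We first return to an arbitrary $Z=Z_{\mathbf i,\mathbf a}$. Write $R=\mathrm{Rep}^d(Q)$, $A=\mathbb C[R]=\mathrm{Sym}(R^*)$, and
$$K=\ker(R^*\otimes\mathcal O_X\to E^*)=\bigl((R\otimes\mathcal O_X)/E\bigr)^*.$$
The sheaf $K$ consists of the linear equations that cut $Z$ out of $X\times R$. Since $\pi$ is affine with $\pi_*\mathcal O_Z=\mathrm{Sym}\,E^*$, for a bundle $W$ on $X$ the projection formula gives
$$H^p(Z,\pi^*W)=\bigoplus_{t\ge0}H^p(X,S^tE^*\otimes W).\tag{3}$$

**The resolution.** For each $t\ge0$ the Koszul complex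
$$0\to\Lambda^tK\otimes W\to\dots\to\Lambda^jK\otimes S^{t-j}R^*\otimes W\to\dots\to S^tR^*\otimes W\to S^tE^*\otimes W\to0\tag{4}$$
is exact. Its differential takes $k_1\wedge\dots\wedge k_j\otimes g$ to $\sum_s(-1)^{s-1}k_1\wedge\dots\widehat{k_s}\dots\wedge k_j\otimes k_sg$. Exactness is local on $X$. Locally $R^*\otimes\mathcal O_X\cong K\oplus E^*$, so $S^{t-j}R^*=\bigoplus_bS^{t-j-b}K\otimes S^bE^*$. Thus (4) is the sum over $b$ of the complexes $(\Lambda^jK\otimes S^{t-b-j}K)_j$ tensored with $S^bE^*\otimes W$. For $b<t$ that is a Koszul complex in positive degree, which is exact. For $b=t$ it is $\mathcal O_X$ in position $j=0$, which accounts for the cokernel $S^tE^*\otimes W$. Summing over $t$ gives an exact complex of $A$-modules on $X$,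
$$0\to\Lambda^{\mathrm{rk}K}K\otimes A\otimes W\to\dots\to K\otimes A\otimes W\to A\otimes W\to\mathrm{Sym}\,E^*\otimes W\to0.\tag{5}$$

**Lemma 5 (dimension shift).** Let $0\to C_t\to\dots\to C_0\to P\to0$ be an exact complex of quasi-coherent sheaves on $X$ and let $p\in\mathbb Z$ (cohomology in negative degrees is $0$).
(a) If $H^{p+j}(C_j)=0$ for $0\le j\le t$, then $H^p(P)=0$.
(b) If $H^{p+1+j}(C_j)=0$ for $0\le j<t$, there is a surjection $H^p(P)\to H^{p+t}(C_t)$.
(c) If in addition $H^{p+j}(C_j)=0$ for $0\le j<t$, this surjection is an isomorphism.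

*Proof.* Let $B_0=P$ and, for $j\ge1$, let $B_j$ be the image of $C_j\to C_{j-1}$, so $B_t=C_t$ (also when $t=0$). The sequences $0\to B_{j+1}\to C_j\to B_j\to0$ for $0\le j<t$ give
$$H^{p+j}(C_j)\to H^{p+j}(B_j)\to H^{p+j+1}(B_{j+1})\to H^{p+j+1}(C_j).$$
If the left group vanishes, the middle map is injective; if the right group vanishes, it is surjective. Compose these maps for $j=0,\dots,t-1$, from $H^p(P)$ to $H^{p+t}(C_t)$. In (b) every map is surjective, in (c) bijective, and in (a) injective with target $0$. $\blacksquare$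

In words: a class in $H^q(X,\Lambda^jK\otimes W)$ can only influence $H^{q-j}(Z,\pi^*W)$. The danger to the conjecture is a group with $q>j$.

## 5. Lines and hyperplanes: a first failure at $\mathbb P^2\times\mathbb P^2$

The natural approach to the conjecture is to show that every $H^q(X,\Lambda^jK\otimes W_\mu)$ with $q>j$ vanishes. Lemma 5(a), applied to (4), then finishes. Let us test this on family (2) with $\mu=0$.

Here $X=\mathbb P^{n-1}\times\mathbb P^{n-1}$. The quotient of $R\otimes\mathcal O_X$ by $E$ is $\mathrm{Hom}(L,V_2/H)^{\oplus m}$, because $x\mapsto(L\to V_1\xrightarrow{x_s}V_2\to V_2/H)_s$ is surjective with kernel $E$. On the second factor $(V_2/H)^*\subset V_2^*$ is the tautological line, so $\mathrm{Hom}(L,V_2/H)=\mathcal O(1,1)$ and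
$$K=\mathcal O(-1,-1)^{\oplus m},\qquad \Lambda^jK=\mathcal O(-j,-j)^{\oplus\binom mj}.$$
Recall that for $n\ge2$, $H^q(\mathbb P^{n-1},\mathcal O(c))\neq0$ only if $q=0,\ c\ge0$, or $q=n-1,\ c\le-n$, and that $H^{n-1}(\mathbb P^{n-1},\mathcal O(-n))=\mathbb C$. By Künneth, $H^q(X,\Lambda^jK)$ is nonzero only for
$$(q,j)=(0,0)\qquad\text{or}\qquad q=2(n-1),\quad n\le j\le m.$$

* $n=1$: $X$ is a point, and there is no higher cohomology.
* $n=2$: the nonzero groups have $q=2$ and $j\ge2$, so $q-j\le0$. The higher cohomology vanishes for every $m$.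
* $m\le2$: a nonzero group with $j>0$ needs $n\le j\le2$, so we are back to $n\le2$.
* $n=3$, $m=3$: there is a nonzero group with $q=4$ and $j=3$. Here $q-j=1$.

So the termwise approach stops exactly at the last term of the Koszul complex for $n=m=3$. There $\Lambda^3K=\mathcal O(-3,-3)$ is the canonical bundle of $\mathbb P^2\times\mathbb P^2$, and $\dim X=4$ exceeds $\operatorname{rk}K=3$. It remains to see whether the offending group really contributes or is cancelled.

**Proof of Theorem 1.** *Purpose: to check that the data of the theorem are family (2) with $n=m=3$, and that nothing cancels.*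

The flags are
$$F_1=V_1\oplus V_2\supset F_2=L\oplus V_2\supset F_3=L\oplus H\supset F_4=H\supset0,$$
with $L\subset V_1=\mathbb C^3$ a line and $H\subset V_2=\mathbb C^3$ a plane. As $x$ maps $V_1$ to $V_2$ and kills $V_2$, the conditions $x(F_1)\subset F_2$ and $x(F_4)=0$ are automatic. The conditions $x(F_2)\subset F_3$ and $x(F_3)\subset F_4$ both say $x_s(L)\subset H$ for $s=1,2,3$. This is (2) with $n=m=3$.

The resolution (5) with $W=\mathcal O$ reads
$$0\to\mathcal O(-3,-3)\otimes A\to\mathcal O(-2,-2)^3\otimes A\to\mathcal O(-1,-1)^3\otimes A\to\mathcal O\otimes A\to\pi_*\mathcal O_Z\to0.$$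
By Künneth, the terms with $j=1,2$ have no cohomology at all. The term $j=0$ has only $H^0=A$, and the term $j=3$ has only $H^4=A$. Apply Lemma 5(c) with $p=1$, $t=3$: the groups required to vanish are $H^{1+j}(C_j)$ and $H^{2+j}(C_j)$ for $j=0,1,2$, and they do. All maps are $A$-linear, so
$$H^1(Z,\mathcal O_Z)=H^1(X,\pi_*\mathcal O_Z)\cong H^4(X,\mathcal O(-3,-3))\otimes A\cong A\ne0.\qquad\blacksquare$$

The weight $\mu=0$ satisfies every hypothesis and $W_0=\mathcal O$, so the conjecture is disproved.

## 6. Termwise cohomology decides the top degree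

Could an offending term cancel in other examples? The terms attaining the maximal value of $q-j$ never cancel.

**Proposition 6.** Let $W$ be a vector bundle on $X=X_{\mathbf i,\mathbf a}$ such that some $H^q(X,\Lambda^jK\otimes W)\ne0$, and let
$$D=\max\{q-j:H^q(X,\Lambda^jK\otimes W)\ne0\}.$$
Then $H^p(Z,\pi^*W)=0$ for $p>D$, and $H^D(Z,\pi^*W)\ne0$. If all these groups vanish, then $H^\bullet(Z,\pi^*W)=0$.

*Proof.* In (4) the sheaf $C_j=\Lambda^jK\otimes S^{t-j}R^*\otimes W$ has $H^q(C_j)=H^q(X,\Lambda^jK\otimes W)\otimes S^{t-j}R^*$.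

**Vanishing.** If $p>D$, then $H^{p+j}(C_j)=0$ for all $j$, because $(p+j)-j>D$. Lemma 5(a) gives $H^p(X,S^tE^*\otimes W)=0$ for every $t$; now use (3). If all the groups vanish, the same argument works for every $p$.

**Nonvanishing.** The point is to choose $t$ so that the offending term sits at the left end of (4), where nothing can hit it. Pick $j_0$ with $H^{j_0+D}(X,\Lambda^{j_0}K\otimes W)\ne0$ and take $t=j_0$. Then $C_t=\Lambda^{j_0}K\otimes W$. For $j<t$ we have $H^{D+1+j}(C_j)=0$ because $(D+1+j)-j>D$. Lemma 5(b) gives a surjection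
$$H^D(X,S^{j_0}E^*\otimes W)\to H^{D+j_0}(X,\Lambda^{j_0}K\otimes W)\ne0.$$
So $H^D(X,S^{j_0}E^*\otimes W)\ne0$ (in particular $D\ge0$), and by (3) $H^D(Z,\pi^*W)\ne0$. $\blacksquare$

Two tasks follow: bound $q-j$ from above (Theorem 2), and find terms where $q-j$ is large (Theorem 3). For two-step words, put $Q_i=V_i/S_i$. By (1), $(R\otimes\mathcal O_X)/E=\bigoplus_{\gamma:i\to h}\mathrm{Hom}(S_i,Q_h)$, so
$$K=\bigoplus_{\gamma:i\to h}S_i\otimes Q_h^*.\tag{6}$$

## 7. Bott's theorem, inversions, and one arrow by hand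

**Bott's theorem on a Grassmannian** (e.g. Weyman, *Cohomology of Vector Bundles and Syzygies*, Cor. 4.1.9). On $\mathrm{Gr}(e,V)$ with $\dim V=e+f$, tautological subbundle $S$ and quotient $\mathcal Q=V/S$, let $\eta\in\mathbb Z^f$ and $\kappa\in\mathbb Z^e$ be weakly decreasing. Form the sequence $(\eta,\kappa)+(e+f-1,\dots,1,0)$. If two entries coincide, $V_\eta(\mathcal Q)\otimes V_\kappa(S)$ has no cohomology. Otherwise its cohomology is nonzero in exactly one degree, the number of inversions, i.e. of pairs in which the earlier entry is smaller than the later one.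

*Check.* On $\mathbb P^1$, $S^{\otimes2}=\mathcal O(-2)$ gives $(0,2)+(1,0)=(1,2)$: one inversion, hence $H^1$.

**Where the Tits form comes from.** Take a single arrow $1\to2$ and $\mu=0$. The Cauchy formula gives $\Lambda^jK=\bigoplus_{|\nu|=j}V_\nu(S_1)\otimes V_{\nu'}(Q_2^*)$, with $\nu'$ the transposed partition. On $\mathrm{Gr}(e,V)$ the bundle $V_\nu(S)$ leads to the numbers $e+f-1,\dots,e$ followed by $v_k=\nu_k+e-k$. If they are distinct, each $v_k$ is either $\ge e+f$ or $<e$. Let $\rho$ be the number of $k$ with $v_k\ge e+f$. Then there are $\rho f$ inversions, and $\nu_k\ge\nu_\rho\ge f+\rho$ for $k\le\rho$. So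
$$q=\rho f\le(\nu_1+\dots+\nu_\rho)-\rho^2 .$$
The same holds for $V_{\nu'}(Q_2^*)$, since $Q_2^*$ is the tautological subbundle on $\mathrm{Gr}(f_2,V_2^*)$. Therefore $q=q_1+q_2$ is at most the number of boxes in the first $\rho_1$ rows of $\nu$, plus the number in the first $\rho_2$ columns, minus $\rho_1^2+\rho_2^2$.

Bounding rows and columns separately by $j$ gives only $q\le2j-\rho_1^2-\rho_2^2$, which is useless for $q-j$. But a box is counted twice only if it lies in the $\rho_1\times\rho_2$ corner. So
$$q-j\le\rho_1\rho_2-\rho_1^2-\rho_2^2=-q_Q(\rho)\le 0 .$$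

This is the whole idea of Theorem 2. With several arrows and $\mu\ne0$ there is no such clean list of summands. We replace boxes by a weight basis of $K$, and the exact inversion count by the following inequality.

**Lemma 7.** Let $U,V$ be disjoint finite sets of integers, with $u_1<u_2<\cdots$ the elements of $U$ and $v_1>v_2>\cdots$ those of $V$. Let $\rho$ be the largest $i\le\min(|U|,|V|)$ with $v_i>u_i$ ($\rho=0$ if there is none). Then
$$\#\{(u,v)\in U\times V:u<v\}\le\sum_{i=1}^\rho(v_i-u_i).$$

*Example.* $U=\{0,2\}$, $V=\{1,3\}$: $v_1-u_1=3$ and $v_2-u_2=-1$, so $\rho=1$ and the bound is $3$. The pairs are $(0,1),(0,3),(2,3)$.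

*Proof.* The sequence $v_i-u_i$ is strictly decreasing, so $v_i>u_i$ exactly for $i\le\rho$ (among $i\le\min(|U|,|V|)$). Let $u_s<v_k$. If both $s,k>\rho$, then $\rho+1\le\min(|U|,|V|)$ and $v_{\rho+1}\ge v_k>u_s\ge u_{\rho+1}$, contradicting the choice of $\rho$. So $i:=\min(s,k)\le\rho$; assign the pair to $i$. The pairs assigned to $i$ are

* $(u_i,v_k)$ with $k\ge i$ and $v_k>u_i$;
* $(u_s,v_i)$ with $s>i$ and $u_s<v_i$.

Record $v_k$ for a pair of the first kind and $u_s$ for one of the second. These are integers in the interval $(u_i,v_i]$, and they are distinct because $U\cap V=\emptyset$. That interval contains $v_i-u_i$ integers. Sum over $i\le\rho$. $\blacksquare$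

**Lemma 8 (weights of $GL_n$).** (a) If $w$ is a weight of $V_\nu$, any $r$ coordinates of $w$ sum to at most $\nu_1+\dots+\nu_r$. (b) If $V_\kappa\subset V_\mu\otimes V_\nu$, then $\kappa-\mu$ is a weight of $V_\nu$.

*Proof.* (a) The weights of $V_\nu$ are stable under permutations, so we may assume the $r$ coordinates are the first $r$. Now $w$ is $\nu$ minus a sum of positive roots $\varepsilon_a-\varepsilon_b$ with $a<b$, and the first $r$ coordinates of each positive root sum to $0$ or $1$.

(b) A highest weight vector of $V_\kappa$ is a nonzero linear map $\varphi:V_\mu^*\to V_\nu$ of weight $\kappa$ which commutes with the group of upper unitriangular matrices. That group generates $V_\mu^*$ from its lowest weight vector $\xi$, which has weight $-\mu$. So $\varphi(\xi)\ne0$, and $\varphi(\xi)$ has weight $\kappa-\mu$. $\blacksquare$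

## 8. Proof of Theorem 2: each degree of cohomology is paid for in $K$

Write $\mu_i'\in\mathbb Z^{f_i}$ for the weight at the first occurrence of $i$ in the word and $\mu_i''\in\mathbb Z^{e_i}$ for the weight at the second. So $W_\mu=\bigotimes_iV_{\mu_i'}(Q_i)\otimes V_{\mu_i''}(S_i)$, and $(\mu_i',\mu_i'')$ is weakly decreasing for each $i$. By Proposition 6 it suffices to show:

$$\text{if }H^q(X,\Lambda^jK\otimes W_\mu)\ne0,\text{ then }q-j\le-q_Q(\rho)\text{ for some }\rho\in\mathbb N^N\text{ with }\rho_i\le\min(e_i,f_i).\tag{7}$$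

**Step 0: decomposition into bundles to which Bott's theorem applies.** By (6), $K$ is built functorially from the bundles $S_i$ and $Q_i^*$. Equivalently, it is associated, via frames of these bundles, with the representation $\bigoplus_{\gamma:i\to h}\mathbb C^{e_i}\otimes\mathbb C^{f_h}$ of $\prod_iGL_{e_i}\times GL_{f_i}$. Decomposing the $j$-th exterior power of this polynomial representation into irreducibles shows that $\Lambda^jK$ is a direct sum of bundles $\bigotimes_iV_{\nu_i}(S_i)\otimes V_{\alpha_i}(Q_i^*)$, where $\nu_i,\alpha_i$ are partitions. Hence $\Lambda^jK\otimes W_\mu$ is a direct sum of bundles $\bigotimes_iV_{\eta_i}(Q_i)\otimes V_{\kappa_i}(S_i)$, where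
$$V_{\kappa_i}\subset V_{\mu_i''}\otimes V_{\nu_i},\qquad V_{\eta_i}\subset V_{\mu_i'}\otimes V_{\alpha_i}^*$$
for some such $(\nu,\alpha)$. Fix a summand with $H^q\ne0$, together with its $(\nu,\alpha)$.

**Step 1: bound the large parts of $\nu$ and $\alpha$ by $j$, without counting twice.** Claim: for all $\rho$ with $0\le\rho_i\le\min(e_i,f_i)$,
$$\sum_i\sum_{k\le\rho_i}(\nu_{i,k}+\alpha_{i,k})\le j+\sum_{\gamma:i\to h}\rho_i\rho_h.\tag{8}$$
For an arrow $\gamma$ let $\sigma(\gamma)$ be its source and $\tau(\gamma)$ its target. The fiber of $K$ has a weight basis indexed by triples $(\gamma,k,l)$ with $k\le e_{\sigma(\gamma)}$ and $l\le f_{\tau(\gamma)}$: the tensor product of the $k$-th basis vector of $S_{\sigma(\gamma)}$ and the $l$-th basis vector of $Q_{\tau(\gamma)}^*$. The weights of $\Lambda^jK$ are the sums of the weights over $j$-element sets of triples. The highest weight $(\nu,\alpha)$ is one of them, so there is a $j$-element set $T$ of triples with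
$$\nu_{i,k}=\#\{(\gamma,k,l)\in T:\sigma(\gamma)=i\},\qquad\alpha_{i,l}=\#\{(\gamma,k,l)\in T:\tau(\gamma)=i\}.$$
So a triple $(\gamma,k,l)\in T$ contributes to the left side of (8) once if $k\le\rho_{\sigma(\gamma)}$ and once more if $l\le\rho_{\tau(\gamma)}$. Its contribution is at most $1$, plus an extra $1$ if both hold. Therefore the left side is at most
$$|T|+\#\{(\gamma,k,l)\in T:k\le\rho_{\sigma(\gamma)},\ l\le\rho_{\tau(\gamma)}\}\le j+\sum_{\gamma}\rho_{\sigma(\gamma)}\rho_{\tau(\gamma)}.$$

**Step 2: remove $\mu$, using dominance.** Claim: for $0\le r\le\min(e_i,f_i)$,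
$$\sum_{k\le r}\kappa_{i,k}-\sum_{p>f_i-r}\eta_{i,p}\le\sum_{k\le r}(\nu_{i,k}+\alpha_{i,k}).\tag{9}$$
By Lemma 8, $\kappa_i$ is $\mu_i''$ plus a weight of $V_{\nu_i}$, so $\sum_{k\le r}\kappa_{i,k}\le\sum_{k\le r}(\mu_{i,k}''+\nu_{i,k})$. Likewise $\eta_i$ is $\mu_i'$ plus a weight of $V_{\alpha_i}^*$, which is the negative of a weight of $V_{\alpha_i}$. So $\sum_{p>f_i-r}\eta_{i,p}\ge\sum_{p>f_i-r}\mu_{i,p}'-\sum_{k\le r}\alpha_{i,k}$. Subtract. The remaining $\mu$-terms are $\sum_{k\le r}\mu_{i,k}''-\sum_{p>f_i-r}\mu_{i,p}'$, with $r$ summands in each sum. Since $(\mu_i',\mu_i'')$ is weakly decreasing, $\mu_{i,k}''\le\mu_{i,p}'$ for all $k,p$, and this difference is $\le0$. This is the only place where the hypothesis on $\mu$ enters.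

**Step 3: bound the number of inversions at each vertex.** By Künneth and Bott's theorem, nonvanishing of $H^q$ means that for each $i$ the entries of $(\eta_i,\kappa_i)+(e_i+f_i-1,\dots,1,0)$ are distinct, and $q=\sum_iq_i$ with $q_i$ the number of inversions. Put
$$U=\{\eta_{i,p}+e_i+f_i-p:1\le p\le f_i\},\qquad V=\{\kappa_{i,k}+e_i-k:1\le k\le e_i\}.$$
These are the first $f_i$ and the last $e_i$ entries. They are disjoint sets, and inside each block the entries strictly decrease, so $q_i=\#\{(u,v)\in U\times V:u<v\}$. In the notation of Lemma 7,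
$$v_s=\kappa_{i,s}+e_i-s,\qquad u_s=\eta_{i,f_i+1-s}+e_i+s-1,\qquad v_s-u_s=\kappa_{i,s}-\eta_{i,f_i+1-s}-(2s-1).$$
Let $\rho_i\le\min(e_i,f_i)$ be the number that Lemma 7 provides. Since $\sum_{s\le\rho_i}(2s-1)=\rho_i^2$, Lemma 7 and then (9) with $r=\rho_i$ give
$$q_i\le\sum_{k\le\rho_i}\kappa_{i,k}-\sum_{p>f_i-\rho_i}\eta_{i,p}-\rho_i^2\le\sum_{k\le\rho_i}(\nu_{i,k}+\alpha_{i,k})-\rho_i^2.$$

**Step 4: add up.** Sum over $i$ and apply (8) with this $\rho=(\rho_i)$:
$$q\le j+\sum_{\gamma:i\to h}\rho_i\rho_h-\sum_i\rho_i^2=j-q_Q(\rho).$$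
This is (7). If all groups $H^q(X,\Lambda^jK\otimes W_\mu)$ vanish, so does $H^\bullet(Z_{e,f},\pi^*W_\mu)$. Otherwise the number $D$ of Proposition 6 is at most $\max(-q_Q(\rho))$, and there is no cohomology above degree $D$. $\blacksquare$

## 9. Proof of Theorem 3: when $\det K$ is the canonical bundle

Theorem 1 came from $\Lambda^{\mathrm{rk}K}K=\omega_X$ with $\dim X>\operatorname{rk}K$. We now ask for this coincidence in general.

**Step 1: the coincidence is the equation $Mf+M^Te=0$.** We have $\operatorname{rk}K=\sum_{\gamma:i\to h}e_if_h$. Ignoring equivariance, $\det Q_i^*\cong\det S_i=\mathcal O(-1)$ on $\mathrm{Gr}(e_i,V_i)$. From (6) and $\det(S_i\otimes Q_h^*)=(\det S_i)^{f_h}\otimes(\det Q_h^*)^{e_i}$,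
$$\det K\cong\boxtimes_i\,\mathcal O\Bigl(-\sum_{i\to h}f_h-\sum_{h\to i}e_h\Bigr),$$
the sums being over arrows. On the other side, the tangent bundle of $\mathrm{Gr}(e_i,V_i)$ is $S_i^*\otimes Q_i$, so its canonical bundle is $\det(S_i\otimes Q_i^*)=\mathcal O(-(e_i+f_i))$. The $i$-th coordinate of $Mf+M^Te$ is
$$f_i-\sum_{i\to h}f_h+e_i-\sum_{h\to i}e_h.$$
So if $Mf+M^Te=0$, then $\det K\cong\omega_X$, and $H^{\dim X}(X,\det K)=\mathbb C$ by Serre duality.

**Step 2: the value of $q-j$ at this term.** If $Mf+M^Te=0$,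
$$\dim X-\operatorname{rk}K=\sum_ie_if_i-\sum_{\gamma:i\to h}e_if_h=e^TMf=-e^TM^Te=-q_Q(e).$$

**Step 3: part (a).** By Steps 1 and 2, Proposition 6 with $W=\mathcal O$ applies with $D\ge-q_Q(e)>0$, and $H^D(Z_{e,f},\mathcal O)\ne0$. This proves (a).

**Step 4: in part (b), the vector $f$ exists and $f\ge e$.** Write $M=1-B$, where $B=(\#\{i\to h\})_{i,h}$ has nonnegative entries and is strictly upper triangular, hence nilpotent. So $M^{-1}=\sum_{k\ge0}B^k$ is an integer matrix with nonnegative entries. The hypothesis $Ce=Me+M^Te\le0$ says $-M^Te\ge Me$. Multiplying by $M^{-1}\ge0$ preserves the inequality: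
$$f=M^{-1}(-M^Te)\ge M^{-1}Me=e\ge0.$$
So $f\in\mathbb N^N$. By construction $Mf+M^Te=0$, and $q_Q(e)=\tfrac12e^TCe\le0$ because $e\ge0$ and $Ce\le0$.

**Step 5: the two bounds on the top degree.** By Steps 1 and 2 and Proposition 6, the top degree in which $H^\bullet(Z_{e,f},\mathcal O)$ is nonzero is at least $-q_Q(e)$. By Theorem 2 with $\mu=0$, and since $\min(e_i,f_i)=e_i$, it is at most $\max_{0\le\rho\le e}(-q_Q(\rho))$. It remains to see that this maximum is attained at $\rho=e$.

**Step 6: $q_Q(\rho)\ge q_Q(e)$ for $0\le\rho\le e$.** Write $\rho_i=t_ie_i$ with $t_i\in[0,1]$, taking $t_i=0$ if $e_i=0$. Insert $t_it_h=\frac12(t_i^2+t_h^2)-\frac12(t_i-t_h)^2$ into $\rho^TC\rho=\sum_{i,h}C_{ih}e_ie_ht_it_h$. As $C$ is symmetric, the first part contributes $\sum_it_i^2e_i(Ce)_i$, and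
$$2q_Q(\rho)=\sum_it_i^2e_i(Ce)_i-\tfrac12\sum_{i\ne h}C_{ih}e_ie_h(t_i-t_h)^2.$$
Since $C_{ih}\le0$ for $i\ne h$, the second part is $\ge0$. Since $e_i(Ce)_i\le0$ and $t_i^2\le1$, we have $t_i^2e_i(Ce)_i\ge e_i(Ce)_i$. Hence
$$2q_Q(\rho)\ge\sum_it_i^2e_i(Ce)_i\ge\sum_ie_i(Ce)_i=2q_Q(e).$$
So the upper and lower bounds of Step 5 agree: both are $-q_Q(e)$. $\blacksquare$

## 10. Proof of Theorem 4: a positive eigenvector produces $e$

**(i)⇒(ii).** If $q_Q$ is positive semidefinite, then $-q_Q(\rho)\le0$ for all $\rho$, and Theorem 2 gives vanishing for all $p>0$.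

**(ii)⇒(iii).** Take $\mu=0$.

**(iii)⇒(i).** *Purpose: if $q_Q$ is not positive semidefinite, find $e\in\mathbb N^N$ with $Ce\le0$ and $q_Q(e)<0$, and feed it to Theorem 3(b).* Since $Q$ has no loops, $C=2-\mathrm{Adj}$, where $\mathrm{Adj}$ is the symmetric adjacency matrix of the underlying graph, with multiplicities. If $q_Q$ is not positive semidefinite, $C$ has a negative eigenvalue, so $\mathrm{Adj}$ has an eigenvalue $>2$. As $\mathrm{Adj}$ is block diagonal along connected components, on some component the spectral radius $\lambda$ of $\mathrm{Adj}$ is $>2$. By the Perron–Frobenius theorem, which applies because the component is connected, there is $u$ with positive entries on that component and $\mathrm{Adj}\,u=\lambda u$ there. So $Cu=(2-\lambda)u$ has negative entries on the component.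

The conditions "all $u_i>0$ and all $(Cu)_i<0$ on the component" are open. So a rational vector near $u$ satisfies them, and so does a positive integer multiple of it. This gives $e\in\mathbb N^N$, positive on the component and $0$ elsewhere, with $Ce<0$ on the component. Elsewhere $Ce=0$, because there are no edges to other components. Thus $Ce\le0$ and $q_Q(e)=\tfrac12e^TCe<0$. Theorem 3(b) yields $f$ with $H^{-q_Q(e)}(Z_{e,f},\mathcal O)\ne0$ and $-q_Q(e)>0$, contradicting (iii).

That the positive semidefinite case is the one in which every component is Dynkin or extended Dynkin of type ADE is classical (Kac, *Infinite Dimensional Lie Algebras*, Thm. 4.8). $\blacksquare$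

For the consequence stated after Theorem 4, let $Q'\subset Q$ be an acyclic full subquiver whose Tits form is not positive semidefinite. Use the word $(1,\dots,N,1,\dots,N)$ in the vertices of $Q'$. Then $d=0$ at all other vertices, so $\mathrm{Rep}^d(Q)=\mathrm{Rep}^d(Q')$, and the varieties $Z$ for $Q$ and $Q'$ coincide. By the implication (iii)⇒(i) for $Q'$, some $H^p(Z_{e,f},\mathcal O)$ with $p>0$ is nonzero.

## 11. Three arrows revisited, every degree, and a tree

**Three arrows.** Theorem 1 is the case $e=(1,2)$, $f=(2,1)$. Here $(Mf+M^Te)_1=2-3+1=0$, $(Mf+M^Te)_2=1+2-3=0$, and $q_Q(e)=1+4-6=-1$, as in Theorem 3(a). In Theorem 2 the allowed $\rho$ satisfy $\rho\le(1,1)$, and $-q_Q(1,1)=-(1+1-3)=1$, so the bound is attained here too.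

**Nonvanishing in every degree.** For $m\ge3$ arrows $1\to2$ take $e=(1,1)$. Then $Ce=(2-m,2-m)\le0$. The equation $Mf+M^Te=0$ reads $f_1-mf_2+1=0$ and $f_2+1-m=0$, so $f=(m^2-m-1,\,m-1)$. As $q_Q(e)=2-m$, Theorem 3(b) says that the top nonvanishing cohomology of $\mathcal O$ on $Z_{e,f}$ is in degree exactly $m-2$. For $m=3$ this can be seen directly: $f=(5,2)$, $X=\mathbb P^5\times\mathbb P^2$ has dimension $7$, $K=(S_1\otimes Q_2^*)^{\oplus3}$ has rank $6$, and $\det K=\mathcal O(-6)\boxtimes\mathcal O(-3)=\omega_X$.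

**Multiple arrows are not the cause.** Take the tree with five leaves and one arrow from each leaf to the center. With the center listed last, let $e=(1,1,1,1,1;3)$ and $f=(1,1,1,1,1;2)$. The condition $Mf+M^Te=0$ reads $1-2+1=0$ at each leaf and $2+3-5=0$ at the center, and $q_Q(e)=5+9-15=-1$. By Theorem 3(a), $H^p(Z_{e,f},\mathcal O)\ne0$ for some $p\ge1$.

**Consistency with Panyushev's result.** In Theorem 1 replace $\mathcal O$ by $\mathcal O(s,t)$ with $s,t\ge0$. This is $W_\mu$ for $\mu=((s,s),(t),(0),(0,0))$, up to equivariant structure, and $\mu$ concatenates to the dominant weights $(s,s,0)$ and $(t,0,0)$. By Proposition 6, $H^p(Z,\pi^*\mathcal O(s,t))\ne0$ for some $p>0$ if and only if $H^q(\mathbb P^2\times\mathbb P^2,\mathcal O(s-j,t-j))\ne0$ for some $0\le j\le3$ and $q>j$. Such a group is nonzero only for $q\in\{0,2,4\}$. The value $q=0$ cannot exceed $j$. The value $q=2$ requires one of the twists to be $\le-3$, hence $j=3>q$. So $q=4$, which forces $s-j\le-3$ and $t-j\le-3$, i.e. $j=3$ and $s=t=0$. Among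 these dominant line bundles only the trivial one violates the vanishing.
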